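\title{A noncomputable c.e.\ set computable from every $LR$-complete c.e.\ set}

\begin{abstract}
Write $X\le_{LR}Y$ if every real that is Martin-L\"of random relative to $Y$ is Martin-L\"of random relative to $X$. We construct a noncomputable computably enumerable (c.e.) set $C$ and a c.e.\ set $B$ such that $C\le_T W$ for every c.e.\ set $W$ with $B\le_{LR}W$. In particular, $C$ is computable from every $LR$-complete c.e.\ set, and no two $LR$-complete c.e.\ degrees form a minimal pair. The proof is a finite-injury construction: a c.e.\ set that compresses as well as $B$ must either change, which permits an enumeration into $C$, or waste part of a bounded supply of short descriptions.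
\end{abstract}

\section{Introduction}

Sets $X\subseteq\mathbb N$ are identified with infinite binary sequences, also called reals, and the space of reals carries the fair-coin measure $\mu$. A \emph{Martin-L\"of test relative to $X$} is a sequence $(G_n)_{n\in\mathbb N}$ of open sets of reals with $\mu(G_n)\le 2^{-n}$, where $G_n$ is the union of a list of basic open sets that $X$ computes uniformly in $n$. A real $Z$ is \emph{random relative to $X$} if $Z\notin\bigcap_n G_n$ for every such test. We write
\[
X\le_{LR}Y
\]
if every real that is random relative to $Y$ is random relative to $X$; in words, $Y$ detects the nonrandomness of every real whose nonrandomness $X$ detects. The relation is reflexive and transitive. If $X\le_T Y$, then every test relative to $X$ is a test relative to $Y$, so $X\le_{LR}Y$. A c.e.\ set $W$ is \emph{$LR$-complete} if $\emptyset'\le_{LR}W$, where $\emptyset'$ is the halting problem; a c.e.\ Turing degree is $LR$-complete if it is the degree of such a set.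

An $LR$-complete set is as good as $\emptyset'$ at one task, and one may ask how much information this forces it to contain. The following question comes from \cite{LR}.

\medskip
\noindent\textbf{Question.} \emph{Is there a noncomputable c.e.\ set $C$ such that $C\le_T W$ for every $LR$-complete c.e.\ set $W$?}
\medskip

With $\le_T$ in place of $\le_{LR}$ the answer is trivially yes, with $C=\emptyset'$. For $\le_{LR}$ two known results point the other way. Two nonzero c.e.\ degrees form a \emph{minimal pair} if their greatest lower bound is $\mathbf 0$; a nonzero c.e.\ degree is \emph{cappable} if it is half of a minimal pair; and a c.e.\ degree $\mathbf a$ is \emph{noncuppable} if there is no c.e.\ degree $\mathbf b<\mathbf 0'$ with $\mathbf a\vee\mathbf b=\mathbf 0'$. The known results are: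
\begin{itemize}
\item[(K1)] some $LR$-complete c.e.\ degree is half of a minimal pair;
\item[(K2)] some $LR$-complete c.e.\ degree is noncuppable.
\end{itemize}
So an $LR$-complete c.e.\ set can be far from $\emptyset'$ in the Turing degrees. After (K1) one would try to make both halves of a minimal pair $LR$-complete, and this would answer the Question negatively. Moreover, the definition of $\le_{LR}$ mentions no procedure from which a Turing reduction could be read off. The answer is nevertheless yes.

\begin{theorem}\label{thm:main}
There are a noncomputable c.e.\ set $C$ and a c.e.\ set $B$ such that $C\le_T W$ for every c.e.\ set $W$ with $B\le_{LR}W$.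
\end{theorem}

\begin{corollary}\label{cor:answer}
The set $C$ of Theorem~\ref{thm:main} satisfies $C\le_T W$ for every $LR$-complete c.e.\ set $W$.
\end{corollary}

\begin{proof}
Since $B$ is c.e., $B\le_T\emptyset'$, so $B\le_{LR}\emptyset'\le_{LR}W$.
\end{proof}

\begin{corollary}\label{cor:degrees}
\begin{itemize}
\item[(i)] The c.e.\ degrees below all $LR$-complete c.e.\ degrees form an ideal that contains a nonzero degree.
\item[(ii)] No two $LR$-complete c.e.\ degrees form a minimal pair.
\item[(iii)] The degree of $C$ is noncuppable and cappable.
\end{itemize}
\end{corollary}

\begin{proof}
Let $\mathbf c=\deg_T(C)\ne\mathbf 0$. (i) The c.e.\ lower bounds of any family of degrees are closed downward and under joins, and $\mathbf c$ is one of them here. (ii) Any two $LR$-complete c.e.\ degrees lie above $\mathbf c$. (iii) Let $\mathbf d$ be as in (K2). Then $\mathbf c\le\mathbf d$, so $\mathbf c\vee\mathbf b=\mathbf 0'$ implies $\mathbf d\vee\mathbf b=\mathbf 0'$ and hence $\mathbf b=\mathbf 0'$. Let $\mathbf a,\mathbf b$ be a minimal pair with $\mathbf a$ as in (K1). Then $\mathbf c\le\mathbf a$, so every lower bound of $\mathbf c$ and $\mathbf b$ is a lower bound of $\mathbf a$ and $\mathbf b$, and $\mathbf c,\mathbf b$ is a minimal pair.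
\end{proof}

The results (K1) and (K2) are used only in part (iii). The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:cover} turns the hypothesis $B\le_{LR}W$ into an obligation for $W$ to supply short descriptions from a bounded budget. Section~\ref{sec:idea} shows the strategy against one and against two sets $W$. Section~\ref{sec:constr} gives the construction, and Sections~\ref{sec:weight}--\ref{sec:compute} verify it.

\section{Descriptions and budgets}\label{sec:cover}

\subsection*{Conventions}
Let $(\varphi_k)_{k\in\mathbb N}$ be an effective list of the partial computable functions; $\varphi_{k,s}(x)=0$ means that $\varphi_k(x)$ halts within $s$ steps with output $0$. A set $C$, viewed as its characteristic function, is noncomputable if and only if $C\ne\varphi_k$ for all $k$. We write $X\upharpoonright u$ for $X\cap\{0,\dots,u-1\}$. A c.e.\ set $W$ comes with a computable sequence of finite sets $W[0]\subseteq W[1]\subseteq\cdots$ with union $W$. We say that $W$ \emph{changes below $u$ at stage $t$} if $W[t]\upharpoonright u\ne W[t-1]\upharpoonright u$. Because the sequence is increasing,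
\begin{equation}\label{eq:ce}
W[s]\upharpoonright u=W\upharpoonright u \quad\text{if and only if}\quad W\text{ changes below }u\text{ at no stage }t>s .
\end{equation}

\subsection*{Prefix-free complexity}
Fix a universal prefix-free oracle machine $U$. For every oracle $X$ the domain of $U^X$ is a set of binary strings none of which is a proper prefix of another, so $\sum_{\sigma\in\operatorname{dom}U^X}2^{-|\sigma|}\le1$ (Kraft's inequality). Let $K^X(n)$ be the least length of a string $\sigma$ with $U^X(\sigma)=n$. We use two published facts.

\begin{theorem}[Kjos-Hanssen, Miller, Solomon \cite{KMS}]\label{thm:LK}
For all $X,Y$: $X\le_{LR}Y$ if and only if there is $b$ such that $K^Y(n)\le K^X(n)+b$ for all $n$.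
\end{theorem}

\begin{theorem}[Kraft--Chaitin, relativized]\label{thm:KC}
If $L\subseteq\mathbb N\times\mathbb N$ is c.e.\ in $X$ and $\sum_{(r,n)\in L}2^{-r}\le1$, then there is $d$ such that $K^X(n)\le r+d$ for all $(r,n)\in L$.
\end{theorem}

\subsection*{Items}
The construction creates numbers $n$ called \emph{items}, each with a \emph{weight} $2^{-r_n}$, $r_n\in\mathbb N$, fixed at creation; think of a request for a description of $n$ of length about $r_n$. An item is \emph{valid} when created and may later be \emph{retracted}, which is forever. The set $B$ will be the set of retracted items, so $B$ knows which requests stand. For a set $D$ of items let $\operatorname{wt}(D)=\sum_{n\in D}2^{-r_n}$.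

\begin{lemma}\label{lem:faithful}
Let $\mathbb I\subseteq\mathbb N$ be computable, let $n\mapsto r_n$ be computable on $\mathbb I$, and let $B\subseteq\mathbb I$ satisfy $\operatorname{wt}(\mathbb I\setminus B)\le1$. If $B\le_{LR}W$, then there is $b\in\mathbb N$ with $K^W(n)\le r_n+b$ for all $n\in\mathbb I\setminus B$.
\end{lemma}

\begin{proof}
The set $\{(r_n,n):n\in\mathbb I\setminus B\}$ is computable in $B$ and has weight at most $1$. Theorem~\ref{thm:KC} gives $d$ with $K^B(n)\le r_n+d$ on $\mathbb I\setminus B$, and Theorem~\ref{thm:LK} gives $b'$ with $K^W(n)\le K^B(n)+b'$. Take any $b\in\mathbb N$ with $b\ge d+b'$.
\end{proof}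

This lemma is the only place where the hypothesis $B\le_{LR}W$ enters. We know in advance neither $W$ nor $b$, so we play against all candidates. Let $(W_i,b_i)_{i\in\mathbb N}$ be an effective list of all pairs of a c.e.\ set and a natural number, with uniformly computable enumerations $W_i[s]$. The pair $(W_i,b_i)$ is \emph{opponent $i$}, and $c_i=2^{b_i}$ is its \emph{budget}. Opponent $i$ is \emph{faithful} if $K^{W_i}(n)\le r_n+b_i$ for every item $n$ that is never retracted.

A finite set $D$ of items is \emph{$i$-covered at $s$ with use $u$} if for every $n\in D$ there is a string $\sigma$ with $|\sigma|\le r_n+b_i$ such that $U^{W_i[s]}(\sigma)$ halts within $s$ steps, outputs $n$, and queries the oracle only at numbers below $u$. It is \emph{$i$-covered at $s$} if this holds for some $u$. Only finitely many strings and steps are involved, so this is decidable, and the least $u$ can be computed. A finite union of sets $i$-covered at $s$ is $i$-covered at $s$. The definition does not ask whether the items are valid.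

\begin{lemma}\label{lem:cover}
Let $D$ be a finite set of items.
\begin{itemize}
\item[(a)] If $D$ is $i$-covered at $s$, then $\operatorname{wt}(D)\le c_i$.
\item[(b)] If $D$ is $i$-covered at $s$ with use $u$, $t\ge s$ and $W_i[t]\upharpoonright u=W_i[s]\upharpoonright u$, then $D$ is $i$-covered at $t$ with use $u$.
\item[(c)] If $K^{W_i}(n)\le r_n+b_i$ for all $n\in D$, then there are $u^*$ and $s^*$ such that for all $s\ge s^*$ the set $D$ is $i$-covered at $s$ with use $u^*$ and $W_i[s]\upharpoonright u^*=W_i\upharpoonright u^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The witnesses $\sigma_n$, $n\in D$, are distinct elements of the domain of $U^{W_i[s]}$, so $\sum_{n\in D}2^{-r_n}\le 2^{b_i}\sum_{n\in D}2^{-|\sigma_n|}\le c_i$. (b) The same computations run in the same way on the oracle $W_i[t]$. (c) Choose witnesses $\sigma_n$ with $U^{W_i}(\sigma_n)=n$, let $u^*$ exceed all numbers they query, and let $s^*$ bound their running times and satisfy $W_i[s^*]\upharpoonright u^*=W_i\upharpoonright u^*$; then use \eqref{eq:ce}.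
\end{proof}

Parts (a) and (b) together drive the proof. If we retract a covered set $D$, its weight is free for us to use again, but the descriptions that $W_i$ gave to $D$ keep occupying the budget $c_i$ until $W_i$ changes below the use.

By Lemma~\ref{lem:faithful} it suffices to build $C$ and the items so that the never-retracted items have weight at most $1$, $C$ is noncomputable, and $C\le_T W_i$ for every faithful opponent $i$.

\section{The strategy against one and two opponents}\label{sec:idea}

This section motivates the construction; the verification does not depend on it.

\subsection*{One opponent}
Fix an opponent $(W,b)$ with budget $c=2^b$ and one requirement $C\ne\varphi$. The usual strategy picks a number $x$, a \emph{follower}, keeps it out of $C$ until $\varphi(x)=0$ is seen, and then puts it in. The difficulty is that $W$ must compute $C(x)$: if $x$ stays out, then $W$ must at some stage see a guarantee of this.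

We attach to $x$ a set of new items of weight $\frac12$, its \emph{block}. When $W$ covers the block, with use $u$, we treat this as a \emph{certificate}: we promise not to put $x$ into $C$ unless $W$ first changes below $u$. The oracle $W$ computes $C(x)$ by waiting for a stage $s$ at which $x\in C$ or $x$ has a certificate with $W[s]\upharpoonright u=W\upharpoonright u$. If $x$ waits forever, its block is never retracted, and a faithful $W$ eventually produces such a certificate.

When $\varphi(x)=0$ appears and $x$ has no certificate, we put $x$ into $C$ and win. If $x$ has a certificate, we retract its block, say that $x$ is \emph{held}, and start a new follower with a new block of weight $\frac12$. If $W$ ever changes below the use of a held follower, that follower enters $C$ and we win. The valid weight never exceeds $\frac12$. The certificates of held followers are disjoint, have weight $\frac12$ each, and are all covered at the current stage, so by Lemma~\ref{lem:cover}(a) at most $2c$ followers are held. Hence at most $2c+1$ followers are appointed: either one of them enters $C$, or the last one waits forever because $\varphi(x)=0$ never appears. In both cases $C\ne\varphi$.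

\subsection*{Two opponents}
Now $x$ may enter $C$ only at a moment when neither opponent has a certificate. Suppose $x$ is held by $W_1$ and $W_0$ changes. We cannot enumerate $x$ yet. We also cannot leave $W_0$ without a way to a new certificate, since $W_1$ may never change, and then $W_0$ must learn that $x\notin C$. So we offer $W_0$ a new set of valid items, a \emph{target}. If $W_0$ covers it and then $W_1$ changes, $x$ is held by $W_0$, and $W_1$ needs a target. The opponents can pass $x$ back and forth, and we must make this expensive.

Call the weight $a$ of the certificate that holds $x$ the \emph{loss}. As before, the losses charged to opponent $h$ at any time add up to at most $c_h$. So we can afford to give each follower held by $W_1$ a private block of weight $\varepsilon a$ with $\varepsilon c_1$ small, and make it the target for $W_0$. Passing $x$ from $W_1$ to $W_0$ then multiplies the loss by $\varepsilon$. For the losses to grow, passing it back must multiply the loss by some $\kappa>1/\varepsilon$.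

Take $c_0=c_1=1$, a first block of weight $\frac1{16}$, $\varepsilon=\frac1{16}$ and $\kappa=64$. Value a certificate of weight $w$ at $w$ for $W_0$ and at $w/32$ for $W_1$, and let the certificate of least value hold $x$. Suppose both opponents cover the first block, $\varphi(x)=0$ appears, and from then on the opponent that is not holding always has a fresh certificate before the holder changes.
\begin{center}
\begin{tabular}{c|c|c|c|l}
step & holder & loss $a$ & value & target for the other opponent\\ \hline
1 & $W_1$ & $1/16$ & $1/512$ & weight $\varepsilon a=1/256$\\
2 & $W_0$ & $1/256$ & $1/256$ & weight $\ge\kappa a=1/4$\\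
3 & $W_1$ & $\ge1/4$ & $\ge1/128$ & weight $\varepsilon a\ge1/64$\\
4 & $W_0$ & $\ge1/64$ & $\ge1/64$ & weight $\ge\kappa a\ge 1$
\end{tabular}
\end{center}
The lower bound on the value doubles at each step, and the budgets bound the value, so the exchange must stop. The holder is chosen with least value because old certificates survive: if in step 1 the set $W_1$ changes first, then $x$ passes to the old certificate of $W_0$, of value $\frac1{16}$, and the value has not dropped.

The large targets are the real obstacle. In step 2, up to $256$ followers may be held by $W_0$ with loss $\frac1{256}$, and private blocks of weight $\frac14$ would cost us $64$. There are two remedies. First, large targets are \emph{shared}. We keep the followers on a stack, and the target of $x$ for $W_1$ consists of the blocks of the entries above $x$; one block on top serves everything below it. Sharing does not spoil the disjointness of the certificates charged to $W_1$, because when $x$ passes to $W_1$ we remove everything above $x$. Second, we add extra weight on top only when \emph{many} followers lack their large target. If $512$ followers held by $W_0$ lack it, one of them has loss at most $\frac1{512}$ and needs at most $\frac{64}{512}=\frac18$. Fewer than $512$ followers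 may be left without a target forever, such as a follower at step 4, whose demand exceeds the weight we shall ever have. These finitely many exceptions are built into the reduction $C\le_T W_1$ as a table.

\section{The construction}\label{sec:constr}

We meet the requirements $P_k\colon C\ne\varphi_k$. A follower for $P_k$ respects only the opponents $i\le k$.

\subsection*{Parameters}
Put
\[
\alpha_k=2^{-k-3},\qquad \varepsilon_h=\frac{2^{-h-3}}{c_h},\qquad \omega_0=1,\quad \omega_h=\frac{\omega_{h-1}\varepsilon_h}{2}\ \ (h\ge1),\qquad \kappa_m=\frac{2}{\omega_m},
\]
\[
N_m=2^{m+2}\kappa_m\sum_{h<m}c_h\quad(m\ge1).
\]
Here $\alpha_k$ is the weight of a first block, $\varepsilon_h$ and $\kappa_m$ scale small and large targets, $\omega_i$ is the rate at which certificates of opponent $i$ are valued, and $N_m$ is the threshold for ``many''. (For $b_0=b_1=0$ we get $\alpha_1=\varepsilon_1=\frac1{16}$, $\omega_1=\frac1{32}$, $\kappa_1=64$, $N_1=512$, as in Section~\ref{sec:idea}.) All $\alpha_k,\varepsilon_h,\omega_h,\kappa_m$ are powers of two, and $1=\omega_0>\omega_1>\cdots$. For $i<h$ we have $\omega_i\varepsilon_h\ge\omega_{h-1}\varepsilon_h=2\omega_h$. Thus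
\begin{equation}\label{eq:rates}
\omega_i\varepsilon_h\ge2\omega_h\ \ (i<h),\qquad \omega_i\kappa_i=2\ge 2\omega_h\ \ (\text{all }i,h).
\end{equation}

\subsection*{Blocks and the stack}
A number is \emph{fresh} at stage $s$ if it is at least $s$ and larger than all items and followers so far. To create a \emph{block} of weight $w$, for a positive dyadic rational $w$, write $w$ as a finite sum of numbers $2^{-r}$, $r\in\mathbb N$, and create one fresh item for each term.

At each stage there is a finite stack $e_1,\dots,e_r$ of \emph{entries}, with $e_r$ on top; it is empty at the start. Each entry is in one of the following \emph{states}: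
\begin{itemize}
\item \emph{waiting}: a follower $x$ for some $P_k$, with a block of weight $\alpha_k$;
\item \emph{held}: a follower $x$ for some $P_k$, with a \emph{holder} $h\le k$, a \emph{loss} $a>0$, and a block of weight $\varepsilon_ha$;
\item \emph{done}: a follower, with no block;
\item \emph{$m$-filler} for some $m\ge1$: a block and no follower.
\end{itemize}
The state includes the holder, the loss and the block. We write $x_j,k_j,h_j,a_j$ for the data of $e_j$ and $w(e_j)$ for the weight of its block ($0$ if there is none). When an entry is removed, its block is retracted and its follower, if any, is \emph{canceled}. The valid items are thus exactly those in the blocks of the current stack. Let $M(e_j)=\sum_{l>j}w(e_l)$ be the weight above $e_j$. The entry $e_j$ is \emph{$m$-pending} if it is held, $h_j<m\le k_j$, and $M(e_j)<\kappa_ma_j$.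

\subsection*{Certificates and targets}
For each follower $x$ for $P_k$ on the stack and each $i\le k$, the pair $(x,i)$ is \emph{undefined} (initially) or \emph{defined}; when defined it carries a \emph{certificate} $D_i(x)$, a finite set of items, and a \emph{use} $u_i(x)$. This information is not part of the state of the entry. If $x=x_j$, the \emph{target} of $(x,i)$ is
\begin{itemize}
\item[(T1)] the block of $e_j$, if $e_j$ is waiting;
\item[(T2)] the block of $e_j$, if $e_j$ is held and $i<h_j$;
\item[(T3)] the union of the blocks of $e_{j+1},\dots,e_q$, if $e_j$ is held, $i>h_j$, and $q$ is least with $\sum_{j<l\le q}w(e_l)\ge\kappa_ia_j$ (such $q$ exists exactly when $e_j$ is not $i$-pending).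
\end{itemize}
In all other cases there is no target.

\subsection*{Stage $s\ge1$}
\emph{Step 1.} Every defined pair $(x,i)$ such that $W_i$ changes below $u_i(x)$ at stage $s$ becomes undefined.

\emph{Step 2.} The entry $e_j$ \emph{requires attention} if it is waiting and $\varphi_{k_j,s}(x_j)=0$, or if it is held and $(x_j,h_j)$ is undefined. If no entry requires attention, go to Step 3. Otherwise take the least such $j$; we say that there is an \emph{event at $e_j$}. Write $x=x_j$, $k=k_j$. Remove all entries above $e_j$, retract the block of $e_j$, and let $H=\{i\le k:(x,i)\text{ is defined}\}$.
\begin{itemize}
\item[(E1)] If $H=\emptyset$, put $x$ into $C$. The entry $e_j$ becomes done, and $P_k$ is \emph{satisfied} from now on.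
\item[(E2)] If $H\ne\emptyset$, take the least $h\in H$ that minimizes $\omega_h\operatorname{wt}(D_h(x))$. The entry $e_j$ becomes held with holder $h$, loss $a=\operatorname{wt}(D_h(x))$, and a new block of weight $\varepsilon_ha$. The pairs $(x,i)$, $i\in H$, keep their certificates and uses.
\end{itemize}
End the stage.

\emph{Step 3.} First, every undefined pair $(x,i)$ that has a target $T$ which is $i$-covered at $s$ becomes defined, with certificate $T$ and the least possible use. Then add one entry on top of the stack.
\begin{itemize}
\item[(A1)] If for some $m\ge1$ at least $N_m$ entries are $m$-pending, take the least such $m$ and add an $m$-filler of weight $\min\{\kappa_ma_j-M(e_j):e_j\text{ is }m\text{-pending}\}$.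
\item[(A2)] Otherwise, for the least $k$ such that $P_k$ is not satisfied and has no waiting follower on the stack, add a waiting entry with a fresh follower for $P_k$.
\end{itemize}
Such $k$ exists, since at any stage only finitely many requirements are satisfied or have followers. This ends the construction. Let $\mathbb I$ be the set of all items and $B\subseteq\mathbb I$ the set of items that are ever retracted.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] The construction is computable. The sets $C$ and $B$ are c.e., $\mathbb I$ is computable, $n\mapsto r_n$ is computable on $\mathbb I$, and one can compute whether $x$ is ever a follower, and for which $P_k$.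
\item[(b)] While an entry $e$ stays on the stack, there is no event below it, and the entries below it keep the states they had when $e$ was added.
\item[(c)] If $(x,i)$ is defined after Step~1 of stage $s$ or at the end of stage $s$, then $D_i(x)$ is $i$-covered at $s$ with use $u_i(x)$. The items of $D_i(x)$ were created no earlier than the appointment of $x$, and before the stage at which the pair received this certificate.
\item[(d)] If at the end of a stage $e_j$ is held, then $(x_j,h_j)$ is defined, and it has been defined with the same certificate, of weight $a_j$, and the same use since the last event at $e_j$.
\end{itemize}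
\end{lemma}

\begin{proof}
(a) We check by induction on stages that each requested weight is a positive dyadic rational. This holds for $\alpha_k$. Targets have positive weight, so a loss $a$ is a positive finite sum of item weights, and $\varepsilon_ha$ is positive and dyadic. A filler weight $\kappa_ma_j-M(e_j)$ is dyadic, and positive because $e_j$ is $m$-pending. All other decisions are finite searches. By freshness, a number $n$ that is ever an item or a follower becomes one by stage $n$.

(b) A state changes only at an event at that entry, and an event removes all entries above.

(c) A defined pair keeps its certificate and use until Step~1 makes it undefined, so Lemma~\ref{lem:cover}(b) applies. A target of $(x,i)$ consists of blocks of the entry of $x$ or of entries above it. These were created no earlier than the appointment of $x$, and they are on the stack before anything is created at the stage in question.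

(d) At the last event at $e_j$ the holder was chosen from $H$. If $(x_j,h_j)$ had become undefined at Step~1 of a later stage, $e_j$ would have required attention at that stage, so there would have been an event at $e_j$ or below it, and the latter removes $e_j$.
\end{proof}

A follower is waiting only from its appointment to the first event at its entry, so by (A2) the stack has at most one waiting follower for each $P_k$.

\section{The weight of the valid items}\label{sec:weight}

Our budget is $1$, while the budgets $c_i$ are unbounded. The link between them is that the losses charged to an opponent fit into its budget.

\begin{lemma}\label{lem:loss}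
At the end of every stage $s$ and for every $h$, the losses of the entries held with holder $h$ add up to at most $c_h$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(c),(d), for each such entry $e_j$ the certificate $D_h(x_j)$ has weight $a_j$ and is $h$-covered at $s$. We show that these certificates are pairwise disjoint; then their union is $h$-covered at $s$ and Lemma~\ref{lem:cover}(a) gives the bound. Let $j<l$ be two such positions and let $t$ be the stage of the last event at $e_j$. The certificate $D_h(x_j)$ was already present at stage $t$, so its items were created before $t$. The event at stage $t$ removed everything above $e_j$, so $x_l$ was appointed after $t$, and the items of $D_h(x_l)$ were created after $t$.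
\end{proof}

\begin{lemma}\label{lem:weight}
At the end of every stage the valid items have total weight at most $3/4$.
\end{lemma}

\begin{proof}
Waiting entries contribute at most $\sum_k\alpha_k=\frac14$. By Lemma~\ref{lem:loss}, held entries contribute at most $\sum_h\varepsilon_hc_h=\sum_h2^{-h-3}=\frac14$. It remains to show that for each $m\ge1$ the $m$-fillers on the stack have total weight $F_m\le2^{-m-2}$, since $\sum_{m\ge1}2^{-m-2}=\frac14$.

The point is that every bit of filler weight serves $N_m$ entries at once. Lay the blocks of the stack end to end on a line: let $\pi_j=\sum_{l\le j}w(e_l)$, with $\pi_0=0$. To each held entry $e_j$ with $h_j<m$ assign the interval $I_j=[\pi_j,\pi_j+\kappa_ma_j)$, the stretch above $e_j$ that a large target for opponent $m$ has to fill. To each $m$-filler $e_q$ assign $J_q=[\pi_{q-1},\pi_q)$. By Lemma~\ref{lem:basic}(b), the entries below $e_q$ are in the states they had when $e_q$ was added. At that time at least $N_m$ of them were $m$-pending, and each such $e_j$ had $M(e_j)=\pi_{q-1}-\pi_j$ and $w(e_q)\le\kappa_ma_j-M(e_j)$. This says $\pi_j\le\pi_{q-1}$ and $\pi_q\le\pi_j+\kappa_ma_j$, that is, $J_q\subseteq I_j$. So every point of every $J_q$ lies in at least $N_m$ of the intervals $I_j$. The $J_q$ are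 disjoint with total length $F_m$, hence by Lemma~\ref{lem:loss}
\[
N_mF_m\le\sum_j|I_j|=\kappa_m\sum_{e_j\text{ held},\ h_j<m}a_j\le\kappa_m\sum_{h<m}c_h=2^{-m-2}N_m. \qedhere
\]
\end{proof}

With threshold $1$ in place of $N_m$, the same count would bound $F_m$ only by $\kappa_m\sum_{h<m}c_h$, which exceeds $1$.

\section{Finitely many events, and the limit of the stack}\label{sec:limit}

We now show that the opponents cannot pass a follower around forever. With more than two opponents the value need not double at each event, since the follower may pass to an old certificate. But each such pass uses up one old certificate, and there are at most $k+1$ of them; this is where the restriction to opponents $i\le k$ is used.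

\begin{lemma}\label{lem:events}
For each $k$ there is a bound on the number of events at any single entry with a follower for $P_k$. Whenever such an entry is held, its loss is at least $\omega_k\alpha_k$.
\end{lemma}

\begin{proof}
Let $x$ be the follower. An event of type (E1) is the last one at the entry, so we count events of type (E2). Let $H_t,h_t,a_t$ be the set $H$, the holder and the loss at the $t$-th such event. The \emph{value} of $i\in H_t$ at event $t$ is $\omega_i\operatorname{wt}(D_i(x))$, and $v_t=\omega_{h_t}a_t$ is the least value at event $t$. Before the first event the entry is waiting and every target is its block, of weight $\alpha_k$, so $v_1\ge\omega_k\alpha_k$.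

Suppose event $t+1$ exists and let $i\in H_{t+1}$. The event occurs because $(x,h_t)$ is undefined, so $i\ne h_t$. There are two cases.
\begin{itemize}
\item \emph{$i$ is old}: $(x,i)$ has been defined without interruption since event $t$. Then $i\in H_t\setminus\{h_t\}$ and its value is the same as at event $t$, hence at least $v_t$.
\item \emph{$i$ is new}: the current certificate was assigned between the two events, when the entry was held with holder $h_t$ and loss $a_t$. If $i<h_t$, the certificate has weight $\varepsilon_{h_t}a_t$ by (T2), and its value is $\omega_i\varepsilon_{h_t}a_t\ge2\omega_{h_t}a_t=2v_t$ by \eqref{eq:rates}. If $i>h_t$, it has weight at least $\kappa_ia_t$ by (T3), and its value is at least $\omega_i\kappa_ia_t\ge2\omega_{h_t}a_t=2v_t$ by \eqref{eq:rates}.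
\end{itemize}
So $v_{t+1}\ge v_t$. Since $\omega_{h_t}\le1$, we get $a_t\ge v_t\ge v_1\ge\omega_k\alpha_k$, the second claim.

Fix $t$. For $t'\ge t$ let $R_{t'}$ be the set of $i\in H_{t'}$ whose value at event $t'$ is less than $2v_t$. An index that is new at event $t'+1$ has value at least $2v_{t'}\ge2v_t$, so every element of $R_{t'+1}$ is old, and $R_{t'+1}\subseteq R_{t'}\setminus\{h_{t'}\}$. If $R_{t'}\ne\emptyset$, then $h_{t'}\in R_{t'}$, because $h_{t'}$ has the least value. So the sets $R_{t'}$ shrink strictly until they are empty. As $|R_t|\le k+1$, we have $R_{t+k+1}=\emptyset$, that is, $v_{t+k+1}\ge2v_t$, if that event exists.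

On the other hand, $v_t\le a_t\le c_{h_t}\le\max_{i\le k}c_i$ by Lemmas~\ref{lem:basic}(c) and~\ref{lem:cover}(a). If event $1+p(k+1)$ exists, then $2^p\omega_k\alpha_k\le\max_{i\le k}c_i$, so $p\le L_k:=\log_2\bigl(\max_{i\le k}c_i/(\omega_k\alpha_k)\bigr)$. Hence there are at most $(k+1)(L_k+1)$ events of type (E2) and at most one of type (E1).
\end{proof}

\begin{lemma}\label{lem:stabilize}
For every $r$ there is a stage $s_r$ after which the stack always has at least $r$ entries and no event occurs at a position $\le r$.
\end{lemma}

\begin{proof}
Take $s_0=0$, and suppose $s_r$ exists. If at some stage after $s_r$ the stack has exactly $r$ entries, then no entry requires attention (an event at a position $\le r$ would follow), so Step~3 adds an entry. An entry at position $r+1$ is not removed after $s_r$, and it has finitely many events: by Lemma~\ref{lem:events} if it has a follower, and none if it is a filler.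
\end{proof}

So each position $j$ is eventually occupied by one entry in one state. For the rest of the paper $e_1,e_2,\dots$ denote these \emph{permanent} entries in their \emph{final} states.

\begin{lemma}\label{lem:perm}
\begin{itemize}
\item[(a)] When $e_{q+1}$ was added, the stack consisted of $e_1,\dots,e_q$ in their final states.
\item[(b)] Step~3 is executed at infinitely many stages.
\item[(c)] An entry that is never removed is permanent. The set $\mathbb I\setminus B$ is the union of the final blocks of the permanent entries, and $\operatorname{wt}(\mathbb I\setminus B)\le3/4$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) This is Lemma~\ref{lem:basic}(b), since $e_{q+1}$ is never removed. (b) Each execution of Step~3 adds one entry, and there are infinitely many permanent entries. (c) An entry keeps its position $j$, so if it is never removed it is the entry at position $j$ after $s_j$. An item is never retracted exactly if its entry is never removed and has no event after the item was created, that is, if it lies in a final block of a permanent entry. Any finitely many such items are valid together at some stage, so Lemma~\ref{lem:weight} bounds their weight by $3/4$.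
\end{proof}

Rule (A1) has priority over (A2). We must check that fillers do not crowd out the followers, and in return we learn that few followers miss their large targets. For $m\ge1$ call a permanent entry $e_j$ \emph{$m$-stuck} if it is held, $h_j<m\le k_j$, and $\sum_{j<l\le q}w(e_l)<\kappa_ma_j$ for all $q$.

\begin{lemma}\label{lem:stuck}
\begin{itemize}
\item[(a)] Infinitely many permanent entries have followers.
\item[(b)] For each $m\ge1$ fewer than $N_m$ permanent entries are $m$-stuck.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $e_{q+1}$ is a filler for all $q\ge r$. Let $q\ge r$ and let $e_{q+1}$ be an $m$-filler. By Lemma~\ref{lem:perm}(a) it was added to the stack $e_1,\dots,e_q$. Let $e_j$ attain the minimum in (A1). Then $e_j$ is held, so $j\le r$, and $m\le k_j$. The entry $e_j$ is $m$-pending on the stack $e_1,\dots,e_q$, but $\sum_{j<l\le q+1}w(e_l)=\kappa_ma_j$, so it is not $m$-pending on $e_1,\dots,e_{q'}$ for any $q'>q$. Thus different $q\ge r$ give different pairs $(j,m)$, and there are only finitely many pairs with $j\le r$, $m\le k_j$. This is a contradiction.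

(b) If $N_m$ of the entries $e_1,\dots,e_r$ are $m$-stuck, they are $m$-pending on the stack $e_1,\dots,e_q$ for each $q\ge r$. By Lemma~\ref{lem:perm}(a), rule (A1) applied when $e_{q+1}$ was added, so $e_{q+1}$ is a filler for all $q\ge r$, contrary to (a).
\end{proof}

\section{$C$ is not computable}\label{sec:noncomp}

\begin{lemma}\label{lem:noncomp}
$C\ne\varphi_k$ for every $k$.
\end{lemma}

\begin{proof}
If $P_k$ is ever satisfied, some follower $x$ for $P_k$ is in $C$. At the first event at its entry $x$ was waiting, so $\varphi_k(x)=0\ne1=C(x)$. If some permanent entry $e_j$ is waiting with a follower $x$ for $P_k$, then $x\notin C$; and $\varphi_k(x)=0$ is impossible, for otherwise $e_j$ would require attention at a stage after $s_j$, causing an event at a position $\le j$. So $\varphi_k(x)$ diverges or differs from $0=C(x)$.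

It remains to show that each $P_k$ is satisfied or has a permanent waiting follower. Suppose $k$ is least such that neither holds. As in the case of one opponent, the budgets limit the number of held followers: a held follower for $P_k$ has holder $h\le k$ and loss at least $\omega_k\alpha_k$ (Lemma~\ref{lem:events}), so by Lemma~\ref{lem:loss} at most $\sum_{h\le k}c_h/(\omega_k\alpha_k)$ of them are on the stack at the end of any stage. Hence only finitely many permanent entries are held with a follower for $P_k$. Choose $r$ such that
\begin{itemize}
\item $e_1,\dots,e_r$ include all of these entries;
\item $e_1,\dots,e_r$ include a waiting follower for each $P_{k'}$, $k'<k$, that is never satisfied;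
\item every other $P_{k'}$, $k'<k$, is satisfied before $e_{r+1}$ is added.
\end{itemize}
By Lemma~\ref{lem:stuck}(a) some $e_{q+1}$ with $q\ge r$ has a follower, and by Lemma~\ref{lem:perm}(a) it was added by rule (A2) to the stack $e_1,\dots,e_q$. At that moment every $P_{k'}$ with $k'<k$ was satisfied or had a waiting follower on the stack, while $P_k$ was not satisfied and had no waiting follower, since all entries were permanent and in final state. So the follower of $e_{q+1}$ is for $P_k$. The final state of $e_{q+1}$ is not held, by the choice of $r$, and not done, since $P_k$ is never satisfied. So it is waiting, a contradiction.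
\end{proof}

\section{Computing $C$ from a faithful opponent}\label{sec:compute}

Say that $(x,i)$ is \emph{correct at $s$} if it is defined at the end of stage $s$ and $W_i[s]\upharpoonright u_i(x)=W_i\upharpoonright u_i(x)$. The oracle $W_i$ can decide this.

\begin{lemma}\label{lem:correct}
Let opponent $i$ be faithful. For all but finitely many followers $x$ for requirements $P_k$ with $k\ge i$: if $x$ is never canceled and $x\notin C$, then $(x,i)$ is correct at some stage.
\end{lemma}

\begin{proof}
Such an $x$ belongs to a permanent entry $e_j$ that is waiting or held. If $i\ge1$, exclude the fewer than $N_i$ followers of $i$-stuck entries (Lemma~\ref{lem:stuck}(b)).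

If $e_j$ is held with $h_j=i$, then by Lemma~\ref{lem:basic}(d) the pair $(x,i)$ is defined with the same use at all stages after the last event at $e_j$. So $W_i$ never again changes below that use, and the pair is correct by \eqref{eq:ce}.

In the remaining cases the target of $(x,i)$ is, from some stage on, a fixed finite set $T\subseteq\mathbb I\setminus B$. If $e_j$ is waiting, or held with $i<h_j$, then $T$ is the final block of $e_j$. If $e_j$ is held with $h_j<i$, then $i\ge1$ and $e_j$ is not $i$-stuck, so there is a least $q$ with $\sum_{j<l\le q}w(e_l)\ge\kappa_ia_j$, and after stage $s_q$ the target is the union $T$ of the final blocks of $e_{j+1},\dots,e_q$. By faithfulness and Lemma~\ref{lem:cover}(c) there are $u^*$ and $s^*$ such that for all $s\ge s^*$ the target is $T$, $T$ is $i$-covered at $s$ with use $u^*$, and $W_i[s]\upharpoonright u^*=W_i\upharpoonright u^*$.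

If $(x,i)$ is correct at $s^*$, we are done. Otherwise it is undefined at the end of stage $s^*$, or it is defined with a use below which $W_i$ changes later, by \eqref{eq:ce}, and then it becomes undefined at Step~1 of a later stage. In both cases, at the next execution of Step~3 (Lemma~\ref{lem:perm}(b)), at a stage $s>s^*$, the pair becomes defined with certificate $T$ and the least possible use, which is at most $u^*$. So it is correct at $s$.
\end{proof}

\begin{lemma}\label{lem:compute}
If opponent $i$ is faithful, then $C\le_T W_i$.
\end{lemma}

\begin{proof}
For each $k$ only finitely many followers for $P_k$ enter $C$: once one has entered, (A2) appoints no further followers for $P_k$. So a finite table lists the followers for $P_k$, $k<i$, that are in $C$, and gives $C(x)$ for the finitely many exceptions in Lemma~\ref{lem:correct}.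

Given $x$, compute whether it is ever a follower, and for which $P_k$ (Lemma~\ref{lem:basic}(a)). If it is not, then $x\notin C$. If $k<i$ or $x$ is an exception, use the table. Otherwise search, with oracle $W_i$, for a stage $s$ at or after the appointment of $x$ such that $x$ has entered $C$ by stage $s$, or $x$ has been canceled by stage $s$, or $(x,i)$ is correct at $s$; answer according to whether $x$ has entered $C$ by stage $s$. The search halts by Lemma~\ref{lem:correct}. The answer is right if $x$ does not enter $C$ after stage $s$. In the first case it is already in $C$. In the second, a canceled follower is off the stack and has no more events. In the third, $W_i$ never changes below $u_i(x)$ after $s$, by \eqref{eq:ce}; so $(x,i)$ stays defined while $x$ is on the stack, $i\in H$ at every later event at its entry, and (E1) does not apply.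
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The sets $C$ and $B$ are c.e.\ by Lemma~\ref{lem:basic}(a), and $C$ is noncomputable by Lemma~\ref{lem:noncomp}. Let $W$ be c.e.\ with $B\le_{LR}W$. By Lemmas~\ref{lem:basic}(a) and~\ref{lem:perm}(c) the hypotheses of Lemma~\ref{lem:faithful} hold, so there is $b$ with $K^W(n)\le r_n+b$ for all $n\in\mathbb I\setminus B$. Choose $i$ with $(W_i,b_i)=(W,b)$. Opponent $i$ is faithful, and $C\le_T W$ by Lemma~\ref{lem:compute}.
\end{proof}

\begin{remark}
The hypothesis that $W$ is c.e.\ is used through \eqref{eq:ce}, and decisively in the third case of Lemma~\ref{lem:compute}. If $W$ were only the limit of a computable approximation, then after a stage $s$ with $W[s]\upharpoonright u=W\upharpoonright u$ the approximation could change below $u$ and later return. The construction would read the change as permission and could put $x$ into $C$ after the oracle $W$ had answered $x\notin C$.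
\end{remark}

\begin{thebibliography}{9}

\bibitem{KMS}
Kjos-Hanssen, Miller, Solomon, \emph{Lowness notions, measure and domination}, J.\ London Math.\ Soc., 2012.

\bibitem{LR}
\emph{Working with the $LR$ degrees}, \texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-540-72504-6\_8.pdf}, doi:10.1007/978-3-540-72504-6\_8.

\end{thebibliography}
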